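# A linear functional that blocks density: vector fields vanishing on the coordinate hyperplanes

## 1. The number $(\operatorname{div}Y)(0)$ attached to $X=z_1\cdots z_n\,Y$

All vector fields are holomorphic vector fields on $\mathbb C^n$, written $X=\sum_j X_j\,\partial_j$ with $\partial_j=\partial/\partial z_j$, and $n\ge 2$ throughout.

Take a field $X$ that vanishes on every coordinate hyperplane $\{z_j=0\}$. A power series that vanishes on $\{z_j=0\}$ contains only monomials divisible by $z_j$, so each component of $X$ is divisible by $z_1\cdots z_n$. Thus $X=z_1\cdots z_n\,Y$ for a unique entire field $Y$. Attach to $X$ the number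
$$\ell(X)=(\operatorname{div}Y)(0)=\sum_{j=1}^n\partial_jY_j(0).$$

This lecture is about that number. We shall show three things: $\ell$ is continuous for locally uniform convergence, $\ell$ vanishes on every commutator $[X,X']$ of two such fields, and $\ell$ vanishes on every complete field of this kind. The first two are short. The third is the real work. Since $\ell(z_1\cdots z_n\,z_1\partial_1)=1$, the three together say that this field cannot be approximated by Lie combinations of complete fields.

The question that this answers uses the following notions.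

**Definition.** A holomorphic vector field is *complete* if its flow $\varphi_t$ exists for all $t\in\mathbb C$.

We use the standard facts that the flow of a complete field is then a holomorphic map $(t,z)\mapsto\varphi_t(z)$ from $\mathbb C\times\mathbb C^n$ to $\mathbb C^n$, that $\varphi_{s+t}=\varphi_s\circ\varphi_t$, and that $X(\varphi_t(x))=0$ if and only if $X(x)=0$. For example $z_1z_2\partial_1$ on $\mathbb C^2$ is complete, with flow $(z_1e^{z_2t},z_2)$, while $z_1^2\partial_1$ is not, since its solutions $z_1/(1-z_1t)$ blow up.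

**Definition.** A Lie algebra $\mathfrak g$ of holomorphic vector fields on $\mathbb C^n$ has the *density property* if the Lie algebra generated by the complete fields belonging to $\mathfrak g$ is dense in $\mathfrak g$ for locally uniform convergence.

Two small examples. The Lie algebra $\{g(z_2)\partial_1\}$ on $\mathbb C^2$ has the property because all its members are complete, with flow $(z_1+tg(z_2),z_2)$. The Lie algebra of all fields on $\mathbb C$ does not have it: the time-$t$ map of a complete field is an automorphism of $\mathbb C$, hence affine, so differentiating at $t=0$ shows that complete fields have the form $(a+bz)\partial_z$. These form a two-dimensional, hence closed, Lie algebra.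

Let $\mathfrak a^{n,n}$ be the Lie algebra of fields on $\mathbb C^n$ that vanish on $\{z_1=0\}\cup\dots\cup\{z_n=0\}$. The question is: **for which $n\ge2$ does $\mathfrak a^{n,n}$ have the density property?**

The question comes from "The Density Property for Complex Manifolds and Geometric Structures" (doi:10.1007/bf02921959). For $1\le k\le n-1$ that paper writes $\mathfrak a^{n,k}$ for the fields vanishing on $\{z_{k+1}=0\}\cup\dots\cup\{z_n=0\}$. Read literally at $k=n$ this would give an empty union, but the paper's use of the quotients $X_j/z_j$ shows that all $n$ hyperplanes are meant. Two results are known: $\mathfrak a^{n,k}$ has the density property for $1\le k\le n-2$, and so does the Lie algebra of those $X\in\mathfrak a^{n,n}$ with $\sum_j(\partial_jX_j-X_j/z_j)=0$. We use neither of them.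

## 2. Divergence with respect to $\frac{dz_1}{z_1}\wedge\dots\wedge\frac{dz_n}{z_n}$

We treat a slightly larger family, at almost no extra cost. Fix $m=(m_1,\dots,m_n)$ with all $m_j\ge1$ and put
$$d=\sum_j m_j,\qquad P(z)=z^m=\prod_j z_j^{m_j},\qquad \mathfrak a_m=\{PY:\ Y\text{ a holomorphic vector field on }\mathbb C^n\}.$$
Then $\mathfrak a^{n,n}=\mathfrak a_{(1,\dots,1)}$, and you may read everything with $P=z_1\cdots z_n$. The space $\mathfrak a_m$ is a Lie algebra, because $[PY,PY']=P\big(P[Y,Y']+Y(P)Y'-Y'(P)Y\big)$.

Let $\omega=\frac{dz_1}{z_1}\wedge\dots\wedge\frac{dz_n}{z_n}$. Since $L_X\frac{dz_j}{z_j}=d\big(\frac{X_j}{z_j}\big)$, and only the $\frac{dz_j}{z_j}$-component of this survives in the wedge product, $L_X\omega=\delta(X)\,\omega$ with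
$$\delta(X)=\sum_j z_j\,\partial_j\Big(\frac{X_j}{z_j}\Big)=\sum_j\Big(\partial_jX_j-\frac{X_j}{z_j}\Big).$$
For $X=PY\in\mathfrak a_m$ this is the entire function
$$\delta(X)=\sum_j\Big(z^m\,\partial_jY_j+(m_j-1)\frac{z^m}{z_j}Y_j\Big).\tag{1}$$

**Definition.** For $X\in\mathfrak a_m$ let $\ell(X)$ be the coefficient of $z^m$ in the Taylor series of $\delta(X)$ at $0$.

In (1), the term $z^m\partial_jY_j$ contributes $\partial_jY_j(0)$, and $(m_j-1)\frac{z^m}{z_j}Y_j$ contributes $(m_j-1)$ times the coefficient of $z_j$ in $Y_j$. Hence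
$$\ell(X)=\sum_j m_j\,\partial_jY_j(0).\tag{2}$$
For $m=(1,\dots,1)$ we have $\delta(X)=z_1\cdots z_n\operatorname{div}Y$, and we recover $\ell(X)=(\operatorname{div}Y)(0)$.

**Lemma 1.** The functional $\ell$ is continuous on $\mathfrak a_m$, and $\ell([X,X'])=0$ for all $X,X'\in\mathfrak a_m$.

**Proof.** By (2), $\ell(X)$ is $\sum_jm_j$ times the coefficient of $z^mz_j$ in $X_j$, and Taylor coefficients are continuous by Cauchy's estimates.

For the commutator, apply $L_{[X,X']}=[L_X,L_{X'}]$ to $\omega$. Since $L_X(\delta(X')\omega)=X(\delta X')\,\omega+\delta(X')\delta(X)\,\omega$, the products cancel and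
$$\delta([X,X'])=X(\delta X')-X'(\delta X).$$
We count vanishing orders at $0$. The coefficients of $X$ vanish to order at least $d$.

If $d\ge3$, then $\delta(X')$ vanishes to order at least $d-1$ by (1), its derivatives to order at least $d-2$, so $X(\delta X')$ vanishes to order at least $d+(d-2)\ge d+1$. If $d=2$, then $n=2$ and $m=(1,1)$, so $\delta(X')=z_1z_2\operatorname{div}Y'$ vanishes to order at least $2$, and $X(\delta X')$ to order at least $2+1=d+1$. The same holds with $X$ and $X'$ exchanged. Since $z^m$ has degree $d$, its coefficient in $\delta([X,X'])$ is $0$. $\square$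

## 3. Failure of density for every $n\ge2$, given that complete fields lie in $\ker\ell$

**Main Proposition.** If $X\in\mathfrak a_m$ is complete, then $\ell(X)=0$.

**Theorem A.** For every $n\ge2$, $\mathfrak a^{n,n}$ does not have the density property. The closure of the Lie algebra generated by its complete fields lies in the closed hyperplane $\{(\operatorname{div}Y)(0)=0\}$; for example $z_1\cdots z_n\,z_1\partial_1$ is not in this closure.

**Theorem B.** For every $n\ge2$ and every $m$ with all $m_j\ge1$, the algebra $\mathfrak a_m$ does not have the density property; nor does any Lie subalgebra $\mathfrak g\subset\mathfrak a_m$ with $\ell|_{\mathfrak g}\not\equiv0$.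

**Proof of Theorems A and B from the Main Proposition.** Let $\mathfrak g\subset\mathfrak a_m$ be a Lie subalgebra. The Lie algebra generated by the complete fields in $\mathfrak g$ is spanned by these fields and by commutators of elements of $\mathfrak a_m$. By the Main Proposition and Lemma 1, $\ell$ vanishes on it, and by continuity on its closure. If $\ell|_{\mathfrak g}\not\equiv0$, this Lie algebra is therefore not dense in $\mathfrak g$. For $\mathfrak g=\mathfrak a_m$ we have $\ell(z^mz_1\partial_1)=m_1\neq0$ by (2). Theorem A is the case $m=(1,\dots,1)$. $\square$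

The known result on $\{X\in\mathfrak a^{n,n}:\delta(X)=0\}$ is consistent with this: $\ell(X)$ is a coefficient of $\delta(X)$, so $\ell\equiv0$ on that algebra.

Everything now rests on the Main Proposition.

## 4. Two families where completeness can be decided by hand

**Diagonal linear $Y$.** Let $X=P\sum_ja_jz_j\partial_j$, so $\ell(X)=a:=\sum_jm_ja_j$. Along a solution, $u=P(z)$ satisfies
$$u'=\sum_jm_j\frac{z_j'}{z_j}\,u=a\,u^2 .$$
If $a\ne0$, then $u=u_0/(1-au_0t)$ blows up whenever $u_0\ne0$, so $X$ is not complete. If $a=0$, then $u$ is constant and the flow is $z_j\mapsto z_j\,e^{a_jP(z)t}$. So here $X$ is complete if and only if $\ell(X)=0$.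

**One-variable $Y$ that need not vanish at $0$.** Let $n=2$, $m=(1,1)$ and $X=z_1z_2\,g(z_1)\partial_1$, so $\ell(X)=g'(0)$. On the line $z_2=1$ the field is $z_1g(z_1)\partial_1$. If it is complete it must be affine by the one-dimensional example of Section 1, so $g$ is constant; conversely $X$ is complete for constant $g$. Again complete fields have $\ell=0$.

The two families behave differently. In the first, $Y(0)=0$ and the field is homogeneous. In the second, with say $g=1+z_1$ or $g=e^{z_1}$, we have $Y(0)\neq0$, and the obstruction to completeness lies far from the origin. The general proof splits along this line. From now on $X=PY$ is complete with flow $\varphi_t$.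

## 5. Rescaling at the origin when $Y(0)=0$

Assume $Y(0)=0$ and put $A=DY(0)$, so $\ell(X)=\sum_jm_jA_{jj}$ by (2). It is natural to zoom in at the origin. For $\varepsilon>0$ let
$$X_\varepsilon(z)=\varepsilon^{-d-1}X(\varepsilon z)=z^m\,\varepsilon^{-1}Y(\varepsilon z),\qquad \varphi^\varepsilon_t(z)=\varepsilon^{-1}\varphi_{\varepsilon^{-d}t}(\varepsilon z).$$
Differentiating, $\frac{d}{dt}\varphi^\varepsilon_t(z)=\varepsilon^{-d-1}X(\varphi_{\varepsilon^{-d}t}(\varepsilon z))=X_\varepsilon(\varphi_t^\varepsilon(z))$, so $X_\varepsilon$ is complete with flow $\varphi^\varepsilon$. As $\varepsilon\to0$,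
$$X_\varepsilon\longrightarrow X_0:=P(z)\,Az\quad\text{locally uniformly.}$$

If $X_0$ were complete we could continue as in Section 4. But nothing so far gives that. We only control $X_\varepsilon-X_0$ on compact sets, and $\varphi^\varepsilon_t(z_0)$ could run off to infinity as $\varepsilon\to0$ for the very $t$ at which the $X_0$-solution blows up. So we look for a consequence of completeness that does pass to the limit. For the complete $X_\varepsilon$ the solution is single-valued in the time variable: a closed path in the time plane brings the solution back. This concerns solutions along compact paths, and such statements survive.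

The orbits of $X_0$ are those of the linear field $Az$ with time rescaled. Fix $z_0$ with $P(z_0)\ne0$ and put
$$z(\tau)=e^{\tau A}z_0,\qquad f(\tau)=P(z(\tau)),\qquad Z=f^{-1}(0).$$
The function $f$ is entire and $f(0)\ne0$. In terms of $\tau$, the time of $X_0$ is $\int d\tau/f$.

**Lemma 2.** Every piecewise $C^1$ path $\tau:[0,1]\to\mathbb C\setminus Z$ with $\int\frac{d\tau}{f}=0$ satisfies $\tau(1)=\tau(0)$. We call this condition $(\star)$.

**Proof.** Replace $z_0$ by $z(\tau(0))$, where $P\neq0$, and translate $\tau$; so we may assume $\tau(0)=0$. Put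
$$c(s)=\int_0^s\frac{\tau'(\sigma)}{f(\tau(\sigma))}\,d\sigma,\qquad \sigma_0(s)=z(\tau(s)),\qquad \sigma_\varepsilon(s)=\varphi^\varepsilon_{c(s)}(z_0).$$
Since $c'P(\sigma_0)=\tau'$, we have $\sigma_0'=\tau'A\sigma_0=c'X_0(\sigma_0)$. Also $\sigma_\varepsilon'=c'X_\varepsilon(\sigma_\varepsilon)$, and $\sigma_0(0)=\sigma_\varepsilon(0)=z_0$.

We first show $\sigma_\varepsilon\to\sigma_0$ uniformly. Let $K$ be the closed $1$-neighborhood of $\sigma_0([0,1])$, let $L$ be a Lipschitz constant of $X_0$ on a ball containing $K$, and let $\eta_\varepsilon=\sup_K|X_\varepsilon-X_0|\to0$. As long as $|\sigma_\varepsilon-\sigma_0|\le1$ on $[0,s]$, the curve $\sigma_\varepsilon$ is in $K$ there and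
$$|\sigma_\varepsilon(s)-\sigma_0(s)|\le\int_0^s|c'|\big(\eta_\varepsilon+L|\sigma_\varepsilon-\sigma_0|\big)\,ds',$$
so Gronwall's inequality gives $|\sigma_\varepsilon-\sigma_0|\le\eta_\varepsilon\|c'\|_1e^{L\|c'\|_1}$. For small $\varepsilon$ the right side is less than $1$. Then the set of $s_1\in[0,1]$ with $|\sigma_\varepsilon-\sigma_0|\le1$ on $[0,s_1]$ is closed, contains $0$ and is open in $[0,1]$, so it is all of $[0,1]$, and $\sigma_\varepsilon\to\sigma_0$ uniformly.

Now use completeness. By hypothesis $c(0)=c(1)=0$, so $c$ is a closed path in $\mathbb C$. The function $t\mapsto P(\varphi^\varepsilon_t(z_0))$ is entire, so Cauchy's theorem gives $\int_0^1P(\sigma_\varepsilon)\,c'\,ds=0$. Letting $\varepsilon\to0$,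
$$0=\int_0^1P(\sigma_0)\,c'\,ds=\int_0^1\tau'\,ds=\tau(1)-\tau(0).\qquad\square$$

Let us test $(\star)$ on $A=\operatorname{diag}(a_1,\dots,a_n)$. Then $f(\tau)=P(z_0)e^{a\tau}$ with $a=\sum m_ja_j=\ell(X)$. If $a\ne0$, the segment from $0$ to $2\pi i/a$ has $\int e^{-a\tau}d\tau=0$ but different endpoints, so $(\star)$ fails. Hence $a=0$. Note that this covers every complete $X$ whose $A$ is diagonal, with arbitrary higher-order terms in $Y$.

For general $A$ we need to know all $f$ that satisfy $(\star)$.

**Lemma 3.** If an entire $f\not\equiv0$ satisfies $(\star)$, with $Z=f^{-1}(0)$, then $f$ is a polynomial of degree at most $2$.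

**Proof.** **Step 1: a single-valued injective time map.** Fix $\tau_*\in\mathbb C\setminus Z$ and let $\Lambda\subset\mathbb C$ be the group of periods $\oint_\gamma d\tau/f$ over loops $\gamma$ in $\mathbb C\setminus Z$ based at $\tau_*$.

The group $\Lambda$ is discrete. Otherwise there are $\varpi_k\in\Lambda\setminus\{0\}$ with $\varpi_k\to0$. Since $\tau\mapsto\int_{\tau_*}^\tau d\tau/f$ is a local biholomorphism at $\tau_*$, for large $k$ there is $\tau_k\ne\tau_*$ near $\tau_*$ with $\int_{\tau_*}^{\tau_k}d\tau/f=-\varpi_k$ along a short path. A loop with period $\varpi_k$ followed by this short path has integral $0$ and distinct endpoints, contradicting $(\star)$.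

So $T(\tau)=\int_{\tau_*}^\tau d\tau/f$ is a well-defined holomorphic map $\mathbb C\setminus Z\to\mathbb C/\Lambda$. It is injective: if $T(\tau_1)=T(\tau_2)$, a path from $\tau_1$ through $\tau_*$ to $\tau_2$ has integral in $\Lambda$. Inserting a suitable loop at $\tau_*$ makes the integral $0$, and $(\star)$ gives $\tau_1=\tau_2$. A discrete subgroup of $\mathbb C$ has rank $0$, $1$ or $2$.

**Step 2: rank $2$ is impossible.** If $Z=\emptyset$, all periods vanish because $\mathbb C$ is simply connected, so rank $2$ forces $Z\ne\emptyset$. By injectivity of $T$ and $|T'|=|1/f|$,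
$$\int_{\mathbb C\setminus Z}\Big|\frac1f\Big|^2dA\le\operatorname{area}(\mathbb C/\Lambda)<\infty .$$
But $1/f$ has a pole at each point of $Z$, and a function with a pole is not locally square integrable. Contradiction.

**Step 3: in rank $0$ or $1$ the time map is a Möbius map.** Put $W=T$ in rank $0$, and $W=e^{2\pi iT/\varpi}$ in rank $1$, where $\Lambda=\mathbb Z\varpi$. In both cases $W$ is an injective holomorphic function on $\mathbb C\setminus Z$.

An injective function has no essential isolated singularity: by Casorati–Weierstrass the image of a small punctured disc around such a point would be dense, so it would meet the image of a disc disjoint from it, which is open. Hence $W$ extends meromorphically over the discrete set $Z$. The extension is injective as a map $\mathbb C\to\mathbb P^1$. Indeed, if it took the same value at two distinct points, then by the open mapping theorem the images of disjoint neighborhoods of these points would share a nonempty open set. Removing the countable set $W(Z)$, we would find a common value at two distinct points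 of $\mathbb C\setminus Z$.

The extended $W$ has at most one pole, so it is holomorphic in a punctured neighborhood of $\infty$. The same two arguments extend it over $\infty$ to an injective holomorphic map $\mathbb P^1\to\mathbb P^1$. Such a map is a rational function of degree $1$:
$$W(\tau)=\frac{\alpha\tau+\beta}{\gamma\tau+\eta},\qquad W'(\tau)=\frac{\alpha\eta-\beta\gamma}{(\gamma\tau+\eta)^2}.$$

**Step 4: read off $f$ from $dT=d\tau/f$.** In rank $0$, $W'=1/f$, so $f=\frac{(\gamma\tau+\eta)^2}{\alpha\eta-\beta\gamma}$. In rank $1$, $W'=\frac{2\pi i}{\varpi}\frac Wf$, so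
$$f=\frac{2\pi i}{\varpi}\,\frac W{W'}=\frac{2\pi i}{\varpi}\,\frac{(\alpha\tau+\beta)(\gamma\tau+\eta)}{\alpha\eta-\beta\gamma}.$$
Both are polynomials of degree at most $2$. $\square$

**Proof of the Main Proposition when $Y(0)=0$.**

**Step 1: choose a generic starting point.** By the Jordan form, $e_j^Te^{\tau A}=\sum_\alpha e^{\alpha\tau}p_{j,\alpha}(\tau)$, a finite sum over eigenvalues $\alpha$ of $A$, with row-vector polynomials $p_{j,\alpha}\not\equiv0$. Choose $z_0$ with $P(z_0)\neq0$ such that $p_{j,\alpha}(\tau)z_0\not\equiv0$ for all $j,\alpha$, and such that $p_{j,\alpha}(\tau)z_0$ is nonconstant whenever $p_{j,\alpha}$ is nonconstant. Each condition excludes a finite union of proper linear subspaces: the coordinate hyperplanes, the common kernel of all coefficients of $p_{j,\alpha}$, or the common kernel of its coefficients in positive degree.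

**Step 2: each row of $e^{\tau A}$ has a single frequency.** By Lemmas 2 and 3,
$$f(\tau)=\prod_j\big(e_j^Te^{\tau A}z_0\big)^{m_j}$$
is a polynomial of degree at most $2$, nonzero since $f(0)=P(z_0)$. Each factor $e_j^Te^{\tau A}z_0$ is entire, of order at most $1$ because $\|e^{\tau A}\|\le e^{\|A\||\tau|}$, and has finitely many zeros because these are zeros of $f$. By Hadamard's theorem it is a polynomial times $e^{\alpha_j\tau}$ for some $\alpha_j\in\mathbb C$. Exponentials with distinct frequencies are linearly independent over $\mathbb C(\tau)$, and all $p_{j,\alpha}z_0\not\equiv0$, so only the frequency $\alpha_j$ occurs: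
$$e_j^Te^{\tau A}=e^{\alpha_j\tau}p_j(\tau).\tag{3}$$
Hence $f=e^{(\sum_jm_j\alpha_j)\tau}\prod_j(p_jz_0)^{m_j}$. This is a nonzero polynomial, so
$$\sum_jm_j\alpha_j=0,\qquad f=\prod_j(p_jz_0)^{m_j}.\tag{4}$$

**Step 3: the coordinate row vectors split along generalized eigenspaces.** By (3), $e_j^Te^{\tau(A-\alpha_j)}=p_j(\tau)$ is a polynomial in $\tau$. Its $k$-th derivative at $0$ is $e_j^T(A-\alpha_j)^k$, which is $0$ for large $k$. So $e_j^T$ lies in the generalized left eigenspace $V_{\alpha_j}$ of $A$. The $e_j^T$ form a basis of the space of row vectors, which is the direct sum of the $V_\alpha$, so $V_\alpha=\operatorname{span}\{e_j^T:\alpha_j=\alpha\}$.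

**Step 4: conclusion for $m=(1,\dots,1)$.** Here $\ell(X)=\operatorname{tr}A=\sum_\alpha\alpha\dim V_\alpha=\sum_j\alpha_j=0$ by (4).

**Step 5: conclusion for general $m$.** Now the diagonal entries of $A$ carry weights, so we need them and not only the trace. Put $N=A-\operatorname{diag}(\alpha_j)$. By Step 3, $\operatorname{diag}(\alpha_j)$ acts on $V_\alpha$ as the scalar $\alpha$. So $N$ preserves each $V_\alpha$ and equals $A-\alpha$ there. Therefore $N$ is nilpotent, $\operatorname{tr}N=0$, and $p_j(\tau)=e_j^Te^{\tau N}$.

Let $R=\{j:e_j^TN\ne0\}$. For $j\in R$ the linear coefficient $e_j^TN$ of $p_j$ is nonzero, so $p_j$, and by the choice of $z_0$ also $p_jz_0$, is nonconstant. By (4), $\sum_{j\in R}m_j\le\deg f\le2$; in particular $|R|\le2$. For $i\notin R$, $N_{ii}=0$.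

If $|R|\le1$, at most one diagonal entry of $N$ can be nonzero, and it equals $\operatorname{tr}N=0$; so $\sum_im_iN_{ii}=0$. If $R=\{j,k\}$ with $j\ne k$, then $m_j=m_k=1$ and $\sum_im_iN_{ii}=N_{jj}+N_{kk}=\operatorname{tr}N=0$. In all cases
$$\ell(X)=\sum_jm_j\alpha_j+\sum_jm_jN_{jj}=0.\qquad\square$$

The degree bound is really used in Step 5. Take $n=2$, $m=(2,1)$ and $A=\begin{pmatrix}1&-1\\1&-1\end{pmatrix}$. Then $A^2=0$, and $f(\tau)=(z_1+\tau(z_1-z_2))^2(z_2+\tau(z_1-z_2))$ at $z_0=(z_1,z_2)$. Here all $\alpha_j=0$, yet $\sum m_jA_{jj}=2-1=1$. What rules this matrix out is that $f$ has degree $3$ for $z_1\neq z_2$.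

## 6. What rescaling misses when $Y(0)\ne0$

If $Y(0)\neq0$, the same zoom has a different leading term: $\varepsilon^{-d}X(\varepsilon z)=z^mY(\varepsilon z)\to z^m\,Y(0)$. The limit field has constant $Y$, so its $\ell$ is $0$, whatever $\ell(X)$ was. The derivatives $\partial_jY_j(0)$ that make up $\ell(X)$ belong to the next order and disappear. So the rescaled limit says nothing about $\ell(X)$.

Purely local information does not suffice either, as $X=z_1z_2e^{z_1}\partial_1$ on $\mathbb C^2$ shows. It has $\ell(X)=1$. Near $0$ it can be linearized along each line $z_2=\text{const}$ by the coordinate $\xi=z_1e^{r(z_1)}$, $r(z_1)=\int_0^{z_1}\frac{e^{-s}-1}{s}ds$, for which $X\xi=z_2\xi$. Indeed $\frac{d\xi}{\xi}=e^{-z_1}\frac{dz_1}{z_1}$. On each line $z_2=c\ne0$ the field has a single zero, and it is simple. Still, in the coordinates $(\xi,z_2)$ the form $\omega$ becomes $e^{z_1}\frac{d\xi}\xi\wedge\frac{dz_2}{z_2}$, and the $\xi$-derivative of the exponent $z_1=\xi+\cdots$ at $0$ is $1=\ell(X)$.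

This suggests the plan. Put $X$ near $0$ in the form $\lambda(y)\zeta\,\partial_\zeta$ in coordinates $(\zeta,y)$. Then write $\omega=e^b\,\frac{d\zeta}{\zeta}\wedge\frac{dy_2}{y_2}\wedge\dots\wedge\frac{dy_n}{y_n}$, and show that $\ell(X)$ is a nonzero multiple of $\partial_\zeta b(0,0)$. The global input must force $b(\zeta,0)$ to be constant. It will come from extending the linearizing coordinates to all $\zeta\in\mathbb C$ by the complete flow: on the $z_1$-axis the extension becomes an injective entire function, and such a function is affine. The difficulty is that the axis $y=0$ consists of zeros of $X$, so the flow does nothing there. We have to extend for $y$ off the coordinate hyperplanes and then fill in $y=0$.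

## 7. Zeros of a complete field on an invariant curve

The following lemma is what lets the flow extend the coordinates, and it keeps different orbits apart. For $X=z_1z_2\partial_1$ and $D=\{z_2=c\}$, $c\neq0$, with $q=(0,c)$, the map $G$ below started at $x=(x_1,c)$ is $G(\zeta)=(\zeta x_1,c)$, and $\lambda=c$.

**Lemma 4.** Let $X$ be a complete holomorphic field on $\mathbb C^n$, $D\subset\mathbb C^n$ a connected embedded Riemann surface to which $X$ is tangent, $X|_D\not\equiv0$, $q\in D$, $X(q)=0$.

(a) $X|_D$ has a simple zero at $q$. Let $\lambda\neq0$ be its eigenvalue, and $\xi$ a coordinate on a disc $U=\{|\xi|<r\}\subset D$ centered at $q$ with $X|_U=\lambda\xi\partial_\xi$. For $x\in U\setminus\{q\}$ there is an injective holomorphic $G:\mathbb C\to\mathbb C^n$ with $G(0)=q$, $G(e^{\lambda t})=\varphi_t(x)$ for all $t$, and $G(\zeta)\in U$, $\xi(G(\zeta))=\zeta\,\xi(x)$ for $|\zeta|\le1$.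

(b) If $(q,\lambda,G)$ and $(q',\lambda',G')$ arise as in (a), possibly from different $D,D'$, and $G(\mathbb C^*)\cap G'(\mathbb C^*)\ne\emptyset$, then $q=q'$.

(c) $q$ is the only zero of $X$ in $D$.

**Proof of (a).** **Step 1: the zero is simple.** Suppose it has order $k\ge2$. The aim is to show that a nonconstant orbit stays in a compact set for all large $|t|$. After scaling a local coordinate, $X=\mu(\xi)\partial_\xi$ with $\mu=-\frac1{k-1}\xi^k(1+O(\xi))$. Put $s=\xi^{-(k-1)}$. Along solutions,
$$\frac{ds}{dt}=-(k-1)\xi^{-k}\mu(\xi)=1+e(\xi),\qquad e=O(\xi).$$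
Choose $S>0$ such that $\{|s|\ge S\}\cup\{q\}$, a small closed disc in $\xi$, is a compact subset of the coordinate disc on which $|e|\le\frac1{16}$. Let $x$ be a point with $s(x)=2S$, so $X(x)\ne0$. Let $T\ge8S$ and $|\theta|\le\pi$. Follow $\varphi_t(x)$ along the segment $t\in[0,T]$, then along the arc from $T$ to $Te^{i\theta}$ in $|t|=T$. Since $X$ is tangent to $D$, the solution stays in $D$ as long as the solution of the equation on $D$ exists. As long as $|s|\ge S$,
$$|s-2S-t|\le\tfrac1{16}\,(\text{length traveled}).$$
On the segment this gives $|s|\ge2S+t-\frac t{16}>S$. On the arc the length traveled is at most $(1+\pi)T<5T$, so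
$$|s|\ge T-2S-\tfrac5{16}T\ge\tfrac{11}{16}\cdot8S-2S=\tfrac72S>S .$$
The solution never reaches $q$, because $X(x)\ne0$. If it left $\{|s|>S\}$, then at the first exit moment it would lie in the compact set $\{|s|\ge S\}\cup\{q\}$ with $|s|=S$, against these strict inequalities. So it never leaves. Every $t$ with $|t|\ge8S$ is of the form $Te^{i\theta}$, and $\varphi_t(x)$ depends only on $t$. Hence $\varphi_t(x)$ stays in a fixed compact set for $|t|\ge8S$. The entire map $t\mapsto\varphi_t(x)$ is bounded, hence constant by Liouville, contradicting $X(x)\neq0$. So $k=1$.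

**Step 2: linearization.** For $X=\mu(\eta)\partial_\eta$ with $\mu=\lambda\eta+\cdots$, write $\lambda/\mu=1/\eta+h$ with $h$ holomorphic and put $\xi=\eta\exp\int_0^\eta h$. Then $X\xi=\mu\,\xi\,(1/\eta+h)=\lambda\xi$. So coordinates $\xi$ as in the statement exist.

**Step 3: construction of $G$.** Let $x\in U\setminus\{q\}$. For $\operatorname{Re}(\lambda t)\le0$, $\varphi_t(x)$ is the point of $U$ with coordinate $e^{\lambda t}\xi(x)$: the curve $\sigma\mapsto e^{\lambda\sigma t}\xi(x)$, $\sigma\in[0,1]$, stays in $|\xi|<r$. In particular $\varphi_{2\pi i/\lambda}(x)=x$, so $t\mapsto\varphi_t(x)$ has period $2\pi i/\lambda$. Hence $G(e^{\lambda t}):=\varphi_t(x)$ is well defined and holomorphic on $\mathbb C^*$. For $0<|\zeta|\le1$, $G(\zeta)\in U$ and $\xi(G(\zeta))=\zeta\xi(x)$, so $G$ extends holomorphically by $G(0)=q$.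

**Step 4: injectivity.** If $G(e^{\lambda t})=G(e^{\lambda t'})$, apply $\varphi_s$ with $\operatorname{Re}(\lambda s)$ very negative: $G(e^{\lambda(t+s)})=G(e^{\lambda(t'+s)})$ with both arguments in the unit disc, where $\xi\circ G$ is injective. So $e^{\lambda t}=e^{\lambda t'}$. And $G(\zeta)\ne q$ for $\zeta\neq0$, since $X(x)\ne0$ implies $X(G(\zeta))\ne0$.

**Proof of (b).** The sets $G(\mathbb C^*)$ and $G'(\mathbb C^*)$ are orbits of the flow, so they coincide. Let $x=G(1)$ and $x'=G'(1)=\varphi_s(x)$ for some $s$. Then
$$G'(e^{\lambda't})=\varphi_t(x')=\varphi_{t+s}(x)=G(e^{\lambda(t+s)}).$$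
By injectivity of both maps, $e^{\lambda t_1}=e^{\lambda t_2}$ if and only if $e^{\lambda't_1}=e^{\lambda't_2}$. That is, $\frac{2\pi i}\lambda\mathbb Z=\frac{2\pi i}{\lambda'}\mathbb Z$, so $\lambda'=\pm\lambda$. If $\lambda'=\lambda$, then $G'(\zeta)=G(e^{\lambda s}\zeta)$, and $\zeta\to0$ gives $q'=q$. If $\lambda'=-\lambda$, then $G(e^{\lambda s}\zeta)=G'(1/\zeta)\to q'$ as $\zeta\to\infty$. So the entire map $G$ is bounded, hence constant, contradicting its injectivity.

**Proof of (c).** The zeros of $X|_D$ are discrete in $D$, so $D^\circ=D\setminus\{X=0\}$ is connected. For $p\in D^\circ$ the map $t\mapsto\varphi_t(p)$, $t$ small, is a biholomorphism onto a neighborhood of $p$ in $D$. So the intersections of orbits with $D^\circ$ are open in $D^\circ$; they are disjoint, and by connectedness $D^\circ$ lies in one orbit. If $q'\in D$ is a zero, maps $G,G'$ belonging to $q,q'$ both have this orbit as image of $\mathbb C^*$, and (b) gives $q'=q$. $\square$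

We also need a division lemma, used several times to turn "zeros only over $\{y_2\cdots y_n=0\}$" into a product formula.

**Lemma 5.** Let $\Omega\subset\mathbb C\times\mathbb C^{n-1}$ be a product of discs centered at $0$ (radius $\infty$ allowed), with coordinates $(x,y_2,\dots,y_n)$. Let $F\in\mathcal O(\Omega)$, $F\not\equiv0$, have its zero set contained in $\{y_2\cdots y_n=0\}$. Then $F=y_2^{k_2}\cdots y_n^{k_n}\,g$ with $g$ zero-free, and the $k_i\ge0$ are determined by the restriction of $F$ to any smaller product of discs centered at $0$.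

**Proof.** A function on $\Omega$ vanishing on $\{y_i=0\}$ is divisible by $y_i$ in $\mathcal O(\Omega)$. Divide out the maximal powers, which are finite since $F\not\equiv0$: $F=y^kg$ with $g\not\equiv0$ on each $\{y_i=0\}$. If $g$ had a zero, $g^{-1}(0)$ would be analytic of pure dimension $n-1$, and, being contained in $F^{-1}(0)$, it would equal $\bigcup_i\big(g^{-1}(0)\cap\{y_i=0\}\big)$. Each set in this union is a proper analytic subset of the connected manifold $\{y_i=0\}$, hence of dimension at most $n-2$, a contradiction.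

The number $k_i$ is the vanishing order of $F$ along $\{y_i=0\}$. Expand $F=\sum_lF_l\,y_i^l$ with $F_l$ holomorphic in the other variables; then $k_i$ is the least $l$ with $F_l\not\equiv0$. By the identity theorem it can be read off near $0$. $\square$

## 8. Linearizing coordinates extended by the flow when $Y(0)\neq0$

Now let $X=PY$ be complete with $Y(0)\ne0$. Permuting coordinates, let $Y_1(0)\ne0$. Write $y=(y_2,\dots,y_n)$ and $m'=(m_2,\dots,m_n)$. "Unit" means a zero-free holomorphic function.

**Step 1: straighten the orbits near $0$, and see that $m_1=1$.** Let $E(x,y)$ be the flow of $Y/Y_1$ at time $x$ starting from $(0,y)$. This field is transverse to $\{z_1=0\}$, so for small $\rho$ the map $E$ is biholomorphic from the polydisc $\{|x|,|y_j|<\rho\}$ onto a neighborhood of $0$ on which $Y_1\ne0$. Since the first component of $Y/Y_1$ is $1$, we have $z_1\circ E=x$; also $E(0,y)=(0,y)$. Because $X=PY_1\cdot(Y/Y_1)$, in these coordinates $X=(PY_1)\circ E\;\partial_x$. Put $f_j=z_j\circ E$ for $j\ge2$. Then $f_j(0,y)=y_j$ and $P\circ E=x^{m_1}\prod_{j\ge2}f_j^{m_j}$.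

Suppose all $y_j\ne0$. On the disc $D_y=E(\{|x|<\rho\}\times\{y\})$, to which $X$ is tangent, $X$ has a zero of order $m_1$ at $(0,y)$. By Lemma 4(a), $m_1=1$. By Lemma 4(c), $X$ has no other zero on $D_y$, so $f_j\ne0$ on $D_y$. Hence the zero set of $f_j$ lies in $\{y_2\cdots y_n=0\}$, and Lemma 5 gives $f_j=y^k\cdot$unit for some $k$. Setting $x=0$ gives $y_j=y^k\cdot$unit, so $f_j=y_j\cdot$unit. Therefore
$$X=x\,y^{m'}\,U(x,y)\,\partial_x,\qquad U\text{ zero-free}.$$

**Step 2: linearize near $0$.** Put $c(y)=U(0,y)$ and
$$\xi=x\,e^{r},\qquad r(x,y)=\int_0^x\frac{c(y)/U(x',y)-1}{x'}\,dx'.$$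
The integrand is holomorphic because $c/U=1$ at $x'=0$. Then $xU\,\partial_x\xi=U\,e^rx\,(1+xr_x)=U\,e^rx\cdot\frac cU=c(y)\,\xi$. Since $\partial_x\xi=1$ at $x=0$, we can invert $(x,y)\mapsto(\xi,y)$ near $0$. Composing the inverse with $E$ we get $\rho_1>0$ and a biholomorphism $\Gamma$ from $\{|\zeta|<\rho_1\}\times\Delta$, $\Delta=\{|y_j|<\rho_1\}$, onto an open set, with
$$\Gamma_*(\lambda(y)\zeta\partial_\zeta)=X,\qquad\lambda(y)=y^{m'}c(y),\quad c\text{ zero-free},\qquad\Gamma(0,y)=(0,y),\tag{5}$$
$$z_1\circ\Gamma=\zeta\cdot\text{unit},\qquad z_j\circ\Gamma=y_j\cdot\text{unit}\quad(j\ge2).\tag{6}$$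

**Step 3: extend $\Gamma$ in $\zeta$ to all of $\mathbb C$ when no $y_j$ vanishes.** Let $\Delta^*=\{y\in\Delta:\text{all }y_j\ne0\}$. For $y\in\Delta^*$, $\lambda(y)\ne0$. Fix $0<|\zeta_0|<\rho_1$ and apply Lemma 4(a) to the disc $\Gamma(\{|\zeta|<\rho_1\}\times\{y\})$ with linearizing coordinate $\zeta$, to $q=(0,y)$, and to the point $\Gamma(\zeta_0,y)$. The resulting $G$ agrees with $\Gamma(\zeta_0\,\cdot\,,y)$ on the unit disc. So $\zeta\mapsto G(\zeta/\zeta_0)$ extends $\Gamma(\cdot,y)$ to an injective holomorphic map $\mathbb C\to\mathbb C^n$, and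
$$\Gamma(e^{\lambda(y)t}\zeta,y)=\varphi_t(\Gamma(\zeta,y))\qquad(\zeta,t\in\mathbb C,\ y\in\Delta^*).\tag{7}$$
Near a point $(\zeta_*,y_*)\in\mathbb C^*\times\Delta^*$, (7) gives $\Gamma(\zeta,y)=\varphi_{\log(\zeta/\zeta_0)/\lambda(y)}(\Gamma(\zeta_0,y))$ with a local branch of the logarithm. So $\Gamma$ is holomorphic on $\mathbb C\times\Delta^*$. Also $X(\Gamma(\zeta,y))\ne0$ for $\zeta\neq0$, $y\in\Delta^*$, because such points are on the orbit of $\Gamma(\zeta_0,y)$.

**Step 4: $\Gamma$ is injective on $\mathbb C\times\Delta^*$.** Let $\Gamma(\zeta,y)=\Gamma(\zeta',y')=:w$. If $X(w)=0$, then $\zeta=\zeta'=0$ and $(0,y)=(0,y')$. Otherwise $\zeta,\zeta'\neq0$, and Lemma 4(b) gives $(0,y)=(0,y')$. Then $\zeta=\zeta'$ by injectivity of $\Gamma(\cdot,y)$.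

**Step 5: fill in the hyperplanes $y_j=0$.** For $|\zeta|<\rho_1$ write $\Gamma=\sum_k\Gamma_k(y)\zeta^k$ with $\Gamma_k$ holomorphic on $\Delta$. For $y\in\Delta^*$ these are the Taylor coefficients of the entire map $\Gamma(\cdot,y)$. Fix $0<\rho_2<\rho_1$. For $R>0$ let $M(R)$ be the maximum of $|\Gamma|$ (maximum norm) on the compact set $\{|\zeta|\le R\}\times\{|y_j|=\rho_2\ \forall j\}\subset\mathbb C\times\Delta^*$. By Cauchy's estimates $|\Gamma_k|\le M(R)R^{-k}$ on the torus $\{|y_j|=\rho_2\ \forall j\}$. By the maximum principle the same bound holds on the closed polydisc $\{|y_j|\le\rho_2\}$. As $R$ is arbitrary, the series converges locally uniformly on $\mathbb C\times\Delta_2$, $\Delta_2=\{|y_j|<\rho_2\}$. So $\Gamma$ extends holomorphically to $\mathbb C\times\Delta_2$. Put $\Delta_2^*=\Delta_2\cap\Delta^*$.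

**Step 6: the components of $\Gamma$ keep the form (6) globally.** For $y\in\Delta_2^*$ and $\zeta\ne0$ we have $X(\Gamma)\ne0$, so $P(\Gamma)\neq0$ and all $z_j\circ\Gamma\ne0$. For $|\zeta|<\rho_1$ we use (6). Thus on $\mathbb C\times\Delta_2$ the zero sets of $z_j\circ\Gamma$ ($j\ge2$) and of $(z_1\circ\Gamma)/\zeta$ are contained in $\{y_2\cdots y_n=0\}$. Apply Lemma 5 and read off the exponents near $\zeta=0$ from (6). Since $\mathbb C\times\Delta_2$ is simply connected, units have logarithms, so
$$z_1\circ\Gamma=\zeta\,e^{a_1},\qquad z_j\circ\Gamma=y_j\,e^{a_j}\ (j\ge2),\qquad a_i\in\mathcal O(\mathbb C\times\Delta_2).\tag{8}$$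

**Step 7: the Jacobian with respect to logarithmic forms is a unit.** Let $\omega_0=\frac{d\zeta}\zeta\wedge\frac{dy_2}{y_2}\wedge\dots\wedge\frac{dy_n}{y_n}$ and define $J$ by $\Gamma^*\omega=J\omega_0$. By (8),
$$J=\det D\Gamma\cdot\frac{\zeta y_2\cdots y_n}{(z_1\cdots z_n)\circ\Gamma}=\det D\Gamma\cdot e^{-a_1-\dots-a_n}\in\mathcal O(\mathbb C\times\Delta_2).\tag{9}$$
For $|\zeta|<\rho_1$, $J\ne0$ since $\Gamma$ is biholomorphic there. Near a point of $\mathbb C^*\times\Delta_2^*$, (7) gives $\Gamma=\varphi_{t_*}\circ\Gamma\circ S$ with $S(\zeta,y)=(e^{-\lambda(y)t_*}\zeta,y)$, where the constant $t_*$ is chosen so that $S$ maps the given point into $\{|\zeta|<\rho_1\}$. Both $S$ and $\varphi_{t_*}$ are locally biholomorphic, so $\Gamma$ is too, and $J\ne0$. Thus the zero set of $J$ is contained in $\{y_2\cdots y_n=0\}$. By Lemma 5, $J=y^k\cdot$unit, and $k=0$ since $J$ is a unit on $\{|\zeta|<\rho_1\}\times\Delta_2$. Hence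
$$J=e^b,\qquad b\in\mathcal O(\mathbb C\times\Delta_2),$$
and by (9) $\Gamma$ is locally biholomorphic on all of $\mathbb C\times\Delta_2$, including over $y=0$.

**Step 8: on the axis $y=0$ the map is linear.** Let $\theta(\zeta)=z_1(\Gamma(\zeta,0))=\zeta e^{a_1(\zeta,0)}$, an entire function. By (8), $z_j(\Gamma(\zeta,0))=0$ for $j\ge2$, so $\Gamma(\zeta,0)=(\theta(\zeta),0,\dots,0)$.

We claim that $\theta$ is injective. Suppose $\theta(\zeta_1)=\theta(\zeta_2)$ with $\zeta_1\ne\zeta_2$. Then $\Gamma(\zeta_1,0)=\Gamma(\zeta_2,0)$. By Step 7 there are disjoint neighborhoods $N_i\subset\mathbb C\times\Delta_2$ of $(\zeta_i,0)$ mapped biholomorphically onto open sets by $\Gamma$. The nonempty open set $\Gamma(N_1)\cap\Gamma(N_2)$ contains a point with $z_2\cdots z_n\neq0$. By (8) its preimages in $N_1$ and $N_2$ both have $y\in\Delta_2^*$. They are distinct, which contradicts Step 4.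

An injective entire function is affine, and $\theta(0)=0$, so $\theta(\zeta)=\kappa\zeta$ and $a_1(\zeta,0)$ is constant.

**Step 9: $b(\zeta,0)$ is constant.** By (8), $\Gamma^*\frac{dz_1}{z_1}=\frac{d\zeta}\zeta+da_1$ and $\Gamma^*\frac{dz_j}{z_j}=\frac{dy_j}{y_j}+da_j$. So $J$ is the determinant of the matrix whose rows correspond to the derivations $\zeta\partial_\zeta,\,y_2\partial_{y_2},\dots,y_n\partial_{y_n}$ and whose columns correspond to the functions $\log\zeta+a_1,\ \log y_2+a_2,\dots,\log y_n+a_n$ to which they are applied. At $y=0$ the terms $y_i\partial_{y_i}a_j$ vanish, so the row of $y_i\partial_{y_i}$ is the unit vector with $1$ in the column of $\log y_i+a_i$. Expanding,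
$$J(\zeta,0)=1+\zeta\,\partial_\zeta a_1(\zeta,0)=1$$
by Step 8. Hence $b(\zeta,0)$ is constant and $\partial_\zeta b(\zeta,0)\equiv0$.

**Step 10: compute $\ell(X)$ from $b$.** Let $V=\lambda(y)\zeta\partial_\zeta$. We have $L_V\frac{d\zeta}\zeta=d\lambda(y)$, which is killed by $dy_2\wedge\dots\wedge dy_n$, and $L_V\frac{dy_j}{y_j}=0$. So $L_V\omega_0=0$. Near $0$, (5) gives
$$\Gamma^*(L_X\omega)=L_V(\Gamma^*\omega)=L_V(e^b\omega_0)=V(b)\,e^b\omega_0=V(b)\,\Gamma^*\omega .$$
On the other hand $\Gamma^*(L_X\omega)=(\delta(X)\circ\Gamma)\,\Gamma^*\omega$. Therefore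
$$\delta(X)\circ\Gamma=\lambda(y)\,\zeta\,\partial_\zeta b=\zeta\,y^{m'}c(y)\,\partial_\zeta b .$$
Since $m_1=1$, (6) gives $z^m\circ\Gamma=\zeta y^{m'}\cdot$unit. So near $0$ we have $\delta(X)=z^mh$ with $h$ holomorphic and $h\circ\Gamma=\text{unit}\cdot c\cdot\partial_\zeta b$. The coefficient of $z^m$ in $z^mh$ is $h(0)$, and $\Gamma(0,0)=0$, so by Step 9
$$\ell(X)=h(0)=\text{unit}(0)\cdot c(0)\cdot\partial_\zeta b(0,0)=0 .$$

This settles the case $Y(0)\ne0$. With Section 5, the Main Proposition is proved, and Theorems A and B follow as in Section 3: for every $n\ge2$ the Lie algebra $\mathfrak a^{n,n}$ fails to have the density property. $\blacksquare$
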